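# Closed sets invariant under $(x,y)\mapsto(Nx,My)$ and the total width of tubes needed to cover them

## 1. A carpet covered by strips of total width $68/k$

Let $F$ be the set of points
$$\Bigl(\sum_{i\ge1}a_i2^{-i},\ \sum_{i\ge1}b_i3^{-i}\Bigr),\qquad (a_i,b_i)\in D=\{(0,0),(1,1),(0,2)\}\ \text{ for all } i .$$
Split the unit square into 2 columns and 3 rows, keep the three rectangles with index in $D$, and repeat inside each kept rectangle. The map $(x,y)\mapsto(2x \bmod 1,3y\bmod 1)$ deletes the first digit pair, so apart from boundary effects it sends $F$ into itself.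

We want to cover $F$ by horizontal and vertical strips whose widths have a small sum. Fix $k$ and a point of $F$, and let $c$ be the number of $i\le k$ with $(a_i,b_i)=(1,1)$. Then $c$ is the number of ones among $a_1,\dots,a_k$ and also the number of ones among $b_1,\dots,b_k$. For a typical $x$ the first number is near $k/2$; for a typical $y$ the second is near $k/3$. Both cannot happen, so we cut halfway, at $5k/12$.

If $c\ge 5k/12$, the point lies in a horizontal strip of width $3^{-k}$ given by a word $b_1\cdots b_k$ with at least $5k/12$ ones. The total width of all such strips is the probability that a binomial variable with parameters $k,\frac13$ is at least $5k/12$. The variance is $2k/9$ and the deviation from the mean is $k/12$, so by Chebyshev this is at most $\frac{2k}{9}\cdot\frac{144}{k^2}=\frac{32}{k}$.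

If $c<5k/12$, the point lies in a vertical strip of width $2^{-k}$ given by a word $a_1\cdots a_k$ with fewer than $5k/12$ ones. The total width of these is the probability that a binomial variable with parameters $k,\frac12$ is below $5k/12$, which is at most $\frac k4\cdot\frac{144}{k^2}=\frac{36}{k}$.

So $F$ is covered by finitely many strips of total width at most $68/k$, for every $k$. The reason is that a typical $x$ and a typical $y$ cannot occur together in $F$. What if the digit set allows them to? And what can strips in slanted directions do then?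

## 2. Tubes, invariant sets and three theorems

A *tube* in $\mathbb R^2$ is a closed $\delta$-neighborhood of a line, $\delta>0$; its width is $w(T)=2\delta$. A set $E\subseteq\mathbb R^2$ is *tube-null* if for every $\varepsilon>0$ there are tubes $T_1,T_2,\dots$ with $E\subseteq\bigcup T_i$ and $\sum w(T_i)<\varepsilon$. For instance, if $Z\subset\mathbb R$ is Lebesgue-null then $Z\times\mathbb R$ is tube-null: cover $Z$ by intervals and use vertical tubes. The square $[0,1]^2$ is not tube-null: a tube meets it in area at most $\sqrt2\,w(T)$, so a cover has $\sum w(T_i)\ge1/\sqrt2$. The carpet of Section 1 is tube-null.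

For integers $N,M\ge2$ with $N\ne M$ let
$$T_{N,M}:[0,1]^2\to[0,1]^2,\qquad T_{N,M}(x,y)=(Nx\bmod1,\ My\bmod 1).$$
The question is this: *if $K\subseteq[0,1]^2$ is closed, $T_{N,M}(K)\subseteq K$ and $K\ne[0,1]^2$, must $K$ be tube-null?* The answer is no, for every pair $N\neq M$. The swap $(x,y)\mapsto(y,x)$ conjugates $T_{N,M}$ to $T_{M,N}$ and maps tubes to tubes of the same width, so from now on **$N<M$**. Put
$$\alpha=\frac{\log N}{\log M}\in(0,1),\qquad \mathbb T=\mathbb R/\mathbb Z,\qquad \tilde T(x,y)=(Nx,My)\ \text{on }\mathbb T^2,$$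
and let $q:[0,1]^2\to\mathbb T^2$ be the quotient map, so $q\circ T_{N,M}=\tilde T\circ q$. Write $[n]=\{0,\dots,n-1\}$.

**Definition (carpet).** Let $2\le A<B$ be integers and $\emptyset\neq D\subseteq[A]\times[B]$. The Bedford–McMullen carpet of $D$ is the compact set
$$F_D=\Bigl\{\Bigl(\sum_k a_kA^{-k},\ \sum_k b_kB^{-k}\Bigr):(a_k,b_k)\in D\Bigr\}.$$

**Definition (uniform coupling).** A probability vector $p$ on $D$ is a uniform coupling if
$$\sum_bp(a,b)=\frac1A\ \ (a\in[A]),\qquad \sum_ap(a,b)=\frac1B\ \ (b\in[B]).\tag{1}$$
Let $\mu_p$ be the law of $(\sum a_kA^{-k},\sum b_kB^{-k})$ where the $(a_k,b_k)$ are i.i.d. with law $p$. Then $\mu_p(F_D)=1$.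

The set $D$ of Section 1 carries no uniform coupling: each row contains one element of $D$, which forces $p=\frac13$ on each, and then column $0$ has sum $\frac23\ne\frac12$. On the other hand, take $A=3$, $B=4$, $D=[3]\times[4]\setminus\{(0,0),(1,1)\}$ and
$$p=\frac1{12}\begin{pmatrix}1&1&1\\1&1&1\\2&0&1\\0&2&1\end{pmatrix}\tag{2}$$
with columns $a=0,1,2$ from left to right and rows $b=0,1,2,3$ from bottom to top. Column sums are $\frac4{12}=\frac13$ and row sums are $\frac3{12}=\frac14$, so this is a uniform coupling, and its largest entry is $\frac16<\frac14$.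

**Theorem 1.** Let $p$ be a uniform coupling on $D$ with $p_d<1/B$ for all $d$. Then there is $C<\infty$ with $\mu_p(T)\le C\,w(T)$ for every tube $T$. Hence $F_D$ is not tube-null.

**Theorem 2.** For all $2\le N<M$ there is a closed $K\subsetneq[0,1]^2$ with $T_{N,M}(K)\subseteq K$ that is not tube-null. If $N\ge3$, one may take $K=[0,1]^2\cap(F_D+\mathbb Z^2)$ with $D=[N]\times[M]\setminus\{(0,0),(1,1)\}$.

**Theorem 3.** Let $N<M$, and let $K\subseteq[0,1]^2$ be closed with $T_{N,M}(K)\subseteq K$.

* (a) If $q(K)$ carries no $\tilde T$-invariant Borel probability measure with both marginals Lebesgue, then $K\subseteq(Z_1\times\mathbb R)\cup(\mathbb R\times Z_2)$ with $Z_1,Z_2$ Lebesgue-null, so $K$ is tube-null.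
* (b) If $h_{\rm top}(\tilde T|_{q(K)})<\log M$, or if $\dim_HK<2-\alpha$, then $K$ is tube-null.
* (c) Both constants are optimal: for every $\varepsilon>0$ there is a non-tube-null $K$ as above, $K\ne[0,1]^2$, with $h_{\rm top}(\tilde T|_{q(K)})<\log M+\varepsilon$ and $\dim_HK\le\overline{\dim}_BK<2-\alpha+\varepsilon$.
* (d) For carpets $F_D$, $D\subseteq[N]\times[M]$: if $D$ carries no uniform coupling, $F_D$ is tube-null. If $D$ carries a uniform coupling with all $p_d<1/M$, $F_D$ is not tube-null.

Two things are not settled by these arguments: carpets whose uniform couplings all satisfy $p_d=1/M$ for some $d$, and the endpoint $\dim_HK=2-\alpha$.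

## 3. From the mass of a tube to the mass met by a line

Fix $A<B$, $D$ and a uniform coupling $p$ with
$$m=\max_dp_d<\frac1B,\qquad \theta=Bm\in(0,1),\qquad\text{so also } Am<\theta .$$

For a word $v=d_1\cdots d_k\in D^k$, $d_i=(a_i,b_i)$, let $p_v=\prod p_{d_i}$ and let $R_v$ be the closed rectangle with lower left corner $(\sum_{i\le k}a_iA^{-i},\sum_{i\le k}b_iB^{-i})$ and size $A^{-k}\times B^{-k}$. Three facts will be used all the time:

* Distinct words of length $k$ give distinct rectangles of the grid $A^{-k}\mathbb Z\times B^{-k}\mathbb Z$, so a point lies in at most 4 of the $R_v$, $v\in D^k$.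
* A point coded by $\omega\in D^{\mathbb N}$ lies in $R_{\omega|k}$ for every $k$, and $R_{vd}\subseteq R_v$.
* If $v\in D^k$ extends $v'\in D^{k'}$, then $p_v\le p_{v'}m^{k-k'}$.

For a line $\ell$ with unit normal $e=(e_1,e_2)$ put
$$H_k=H_k(\ell)=\sum_{v\in D^k,\ R_v\cap\ell\neq\emptyset}p_v,\qquad \lambda_k=\lambda_k(e)=A^{-k}|e_1|+B^{-k}|e_2| .$$
Clearly $H_0\le1$. The number $\lambda_k$ is the length of the projection of a level-$k$ rectangle to the direction $e$: lines parallel to $\ell$ that meet a given $R_v$ fill a strip of width $\lambda_k$.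

**Lemma 4.** There is $C_0=C_0(A,B,p)$ with $H_k(\ell)\le C_0\lambda_k(e)$ for all lines $\ell$ and all $k\ge0$.

**Lemma 4 implies Theorem 1.** The purpose of this step is to pass from a tube to its two boundary lines. Let $T=\{z: z\cdot e\in I\}$ with $I$ a closed interval of length $r=w(T)$. If $r\ge1$ then $\mu_p(T)\le1\le r$. Let $r<1$. Since $\lambda_0=|e_1|+|e_2|\ge1>r$ and $\lambda_k\to0$, there is a largest $k$ with $\lambda_k\ge r$. Then $\lambda_k\le B\lambda_{k+1}<Br$.

A point coded by $\omega$ lies in $R_{\omega|k}$, so $\mu_p(T)$ is at most the sum of $p_v$ over $v\in D^k$ with $R_v\cap T\ne\emptyset$. For such $v$ the projection of $R_v$ to the direction $e$ is a closed interval of length $\lambda_k\ge|I|$ that meets $I$. If it contained no endpoint of $I$, it would lie in the interior of $I$ and be strictly shorter than $I$. So it contains an endpoint, which means that $R_v$ meets one of the two boundary lines of $T$. Both have normal $e$, so Lemma 4 gives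
$$\mu_p(T)\le 2C_0\lambda_k\le2C_0B\,r .$$
This proves the first claim with $C=\max(1,2C_0B)$. If $F_D\subseteq\bigcup T_i$, then $1=\mu_p(F_D)\le\sum\mu_p(T_i)\le C\sum w(T_i)$, so $\sum w(T_i)\ge1/C$ and $F_D$ is not tube-null. $\square$

**The two axis directions by hand.** Let $\ell$ be vertical, so $e_2=0$ and $|e_1|=1$. It meets at most two closed columns of width $A^{-k}$. The words whose rectangle lies in a given column are those with prescribed $a_1,\dots,a_k$; by (1) their total weight is $A^{-k}$. Hence $H_k\le2A^{-k}=2\lambda_k$. In the same way a horizontal line has $H_k\le2B^{-k}=2\lambda_k$. So Lemma 4 holds in these directions with constant 2, and the only input was (1).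

## 4. Row and column recursions, and how far back to look

From here on $e_1e_2\ne0$. Put $t=|e_2|/|e_1|$, so that $|dy|=|dx|/t$ along $\ell$: large $t$ means a flat line.

**Counting rectangles loses too much.** The first thing to try is to count. A rectangle $R_v$ met by $\ell$ contains a point of $\ell$ on one of the $A^k+1$ vertical or $B^k+1$ horizontal grid lines of level $k$ in the square. Each of these lines meets $\ell$ once and each point lies in at most 4 rectangles, so $\ell$ meets at most $4(A^k+B^k+2)$ of them, and $H_k\le4(A^k+B^k+2)m^k$. For the coupling (2) and a steep line with $t=\frac12$ this bound is of order $4^k6^{-k}=(\frac23)^k$, while Lemma 4 asks for a bound of order $3^{-k}$. Counting uses only $m$ and forgets (1). We need to use (1) for slanted lines too.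

**Where the marginals help.** Let $v\in D^k$ with $R_v\cap\ell\ne\emptyset$. Call $v$ *row-crossing* if the segment $\ell\cap R_v$ meets a line $y=y_0$ with $y_0\in B^{-(k+1)}\mathbb Z$, and *column-crossing* if it meets a line $x=x_0$ with $x_0\in A^{-(k+1)}\mathbb Z$. Let $X_k$ and $Y_k$ be the total weights of the row-crossing and of the column-crossing words of length $k$.

If $v$ is not row-crossing, $\ell\cap R_v$ lies in the interior of one row of height $B^{-(k+1)}$. All subrectangles $R_{vd}$ met by $\ell$ then lie in this row, and by (1) their total weight is at most $p_v/B$. If $v$ is row-crossing, their weight is at most $p_v$. Since $R_{vd}\cap\ell\neq\emptyset$ implies $R_v\cap\ell\ne\emptyset$, summing over $v$ gives the first of the following bounds; the second is the same with columns: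
$$H_{k+1}\le B^{-1}H_k+X_k,\tag{3}$$
$$H_{k+1}\le A^{-1}H_k+Y_k.\tag{4}$$

**Bounding the crossing words through an ancestor.** Let $0\le k'\le k$. A row-crossing $v\in D^k$ has a prefix $v'\in D^{k'}$ with $\ell\cap R_{v'}\ne\emptyset$. The segment $\ell\cap R_{v'}$ has $x$-extent at most $A^{-k'}$, so its $y$-extent is at most $A^{-k'}/t$. It therefore meets at most $1+B^{k+1}A^{-k'}/t$ of the lines $y=y_0\in B^{-(k+1)}\mathbb Z$, each in one point, since $\ell$ is not horizontal. Every row-crossing $v$ with prefix $v'$ contains one of these points; each point lies in at most 4 rectangles of level $k$; each such $v$ has weight at most $p_{v'}m^{k-k'}$. Summing over $v'$,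
$$X_k\le4\Bigl(1+\frac{B^{k+1}A^{-k'}}t\Bigr)m^{k-k'}H_{k'}\qquad(0\le k'\le k).\tag{5}$$
For columns, $\ell\cap R_{v'}$ has $y$-extent at most $B^{-k'}$, hence $x$-extent at most $tB^{-k'}$, and $\ell$ is not vertical. So
$$Y_k\le4\bigl(1+A^{k+1}B^{-k'}t\bigr)m^{k-k'}H_{k'}\qquad(0\le k'\le k).\tag{6}$$

**The choice of $k'$ on a steep line.** Take the coupling (2), where $A=3,B=4,m=\frac16$, and a line with $t=\frac12$. Here $\lambda_k\ge3^{-k}|e_1|$ and we want $3^kH_k$ bounded. By (4), $3^{k+1}H_{k+1}\le3^kH_k+3^{k+1}Y_k$, so the added terms must be small.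

With $k'=k$, (6) bounds $Y_k$ by something larger than $4H_k$, which is worse than the trivial $Y_k\le H_k$: one level back gives nothing. With $k'=0$, (6) gives $3^{k+1}Y_k\le12\cdot3^k(1+\tfrac12 3^{k+1})6^{-k}$, which grows like $(\frac32)^k$: looking back to the root produces too many grid lines. The right ancestor is the *most recent-enough one whose slice still meets a bounded number of lines of the next grid*: we need $3^k4^{-k'}$ bounded, so we take $k'=\lceil\gamma k\rceil$ with $\gamma=\log3/\log4<1$. Then the bracket in (6) is at most $1+\frac32$, and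
$$3^{k+1}Y_k\le12\cdot\tfrac52\cdot3^k\,6^{-(k-k')}H_{k'}=30\cdot2^{-(k-k')}\cdot3^{k'}H_{k'},\qquad k-k'\ge(1-\gamma)k-1 .$$
So $\max_{s\le k+1}3^sH_s\le(1+30\cdot2^{-(k-k')})\max_{s\le k}3^sH_s$, and since $\sum_k2^{-(k-k')}<\infty$, the maxima stay bounded.

**What changes for flat lines.** A level-$k$ rectangle has width-to-height ratio $(B/A)^k$. If $(B/A)^k\le t$, the line is flatter than the diagonal of the rectangle; then $\lambda_k$ can be of order $B^{-k}$, and a gain of $1/A$ per level is not enough. On these levels we must use rows, that is (3) and (5). At levels with $(B/A)^k>t$ we use columns. Near the change of regime $k'$ must be close to $k$ and nothing is gained, but the loss decays geometrically in the distance from the change, so its total cost is a constant factor.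

## 5. Proof of Lemma 4

The vertical and horizontal cases were done in Section 3, so $e_1e_2\neq0$. Let $j\ge0$ be the least integer with $(B/A)^j>t$.

**Step 1: sizes of $e_1,e_2$.** This translates the definition of $j$ into bounds on $\lambda_k$. We claim
$$|e_2|\ge\tfrac1{\sqrt2}\quad\text{if } j\ge1,\qquad |e_1|\ge\tfrac1{\sqrt2}\Bigl(\frac AB\Bigr)^j\quad\text{for all } j\ge0.\tag{7}$$
If $j\ge1$, minimality gives $t\ge(B/A)^{j-1}\ge1$, so $|e_2|\ge|e_1|$ and $|e_2|\ge\frac1{\sqrt2}$; moreover $|e_1|=|e_2|/t\ge\frac1{\sqrt2}(A/B)^j$ because $t<(B/A)^j$. If $j=0$ then $t<1$, so $|e_1|>|e_2|$ and $|e_1|\ge\frac1{\sqrt2}$.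

**Step 2: rows, for levels $k<j$.** The aim is
$$H_k\le C_1B^{-k}\quad(0\le k\le j),\qquad C_1=C_1(A,B,p)\ge1.\tag{8}$$
If $j=0$ this is just $H_0\le1$, so let $j\ge1$. Fix $0\le k<j$ and put
$$i=j-1-k\ge0,\qquad\beta=\frac{\log(B/A)}{\log A}>0,\qquad k'=\max(0,\lceil k-\beta i\rceil)\le k .$$
Here $i$ is the distance to the last level of this stage, and $A^\beta=B/A$. Since $t\ge(B/A)^{j-1}=(B/A)^{k+i}$,
$$\frac{B^k}t\le B^k\Bigl(\frac AB\Bigr)^{k+i}=A^k\Bigl(\frac BA\Bigr)^{-i}=A^{k-\beta i}\le A^{k'} .$$
So $B^{k+1}A^{-k'}/t\le B$, and the bracket in (5) is at most $1+B$. Further, either $k'=0$ and $k-k'=k$, or $k-k'=\lfloor\beta i\rfloor\ge\beta i-1$. In both cases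
$$\theta^{k-k'}\le\theta^k+\theta^{\beta i-1}.$$
Put $G^*_k=\max_{s\le k}B^sH_s$. Multiply (3) by $B^{k+1}$ and insert (5):
$$B^{k+1}H_{k+1}\le B^kH_k+4B(1+B)\,(Bm)^{k-k'}\,B^{k'}H_{k'}\le G^*_k\bigl(1+4B(1+B)\theta^{k-k'}\bigr).$$
Hence
$$G^*_{k+1}\le G^*_k\Bigl(1+4B(1+B)\bigl(\theta^k+\theta^{\beta(j-1-k)-1}\bigr)\Bigr)\qquad(0\le k<j).$$
Now $G_0^*\le1$ and $\prod(1+x_k)\le\exp\sum x_k$. The sums $\sum_{k\ge0}\theta^k$ and $\sum_{i\ge0}\theta^{\beta i-1}$ are geometric, so for all $j$ and $\ell$
$$G^*_j\le C_1:=\exp\Bigl(4B(1+B)\Bigl(\frac1{1-\theta}+\frac{\theta^{-1}}{1-\theta^\beta}\Bigr)\Bigr).$$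
This is (8). It is the place where $m<1/B$ is needed: with $\theta=1$ each of the $j$ factors would be a constant larger than 1, and the bound would grow exponentially in $j$.

For $k<j$ we have $j\ge1$, so (7) gives $H_k\le C_1B^{-k}\le\sqrt2\,C_1B^{-k}|e_2|\le\sqrt2\,C_1\lambda_k$.

**Step 3: columns, for levels $k\ge j$.** We start from the bound for $H_j$ in (8) and gain $1/A$ per level. Let $k\ge j$ and
$$\gamma=\frac{\log A}{\log B}<1,\qquad k'=j+\lceil\gamma(k-j)\rceil .$$
Then $j\le k'\le k$. Since $t<(B/A)^j$ and $B^{k'-j}\ge B^{\gamma(k-j)}=A^{k-j}$,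
$$A^{k+1}B^{-k'}t\le A\cdot A^{k-j}B^{-(k'-j)}\le A,$$
so the bracket in (6) is at most $1+A$. Also $k-k'=\lfloor(1-\gamma)(k-j)\rfloor\ge(1-\gamma)(k-j)-1$. Put $G'_k=\max_{j\le s\le k}A^{s-j}H_s$. Multiplying (4) by $A^{k+1-j}$ and inserting (6),
$$A^{k+1-j}H_{k+1}\le A^{k-j}H_k+4A(1+A)(Am)^{k-k'}A^{k'-j}H_{k'},$$
and since $Am<\theta$,
$$G'_{k+1}\le G'_k\Bigl(1+4A(1+A)\,\theta^{(1-\gamma)(k-j)-1}\Bigr)\qquad(k\ge j).$$
The added terms are geometric in $k-j$, so $G'_k\le C_2G'_j=C_2H_j$ with $C_2=\exp\bigl(4A(1+A)\theta^{-1}/(1-\theta^{1-\gamma})\bigr)$. By (8) and (7), for $k\ge j$,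
$$H_k\le C_2A^{-(k-j)}H_j\le C_1C_2A^{-(k-j)}B^{-j}=C_1C_2A^{-k}\Bigl(\frac AB\Bigr)^j\le\sqrt2\,C_1C_2A^{-k}|e_1|\le\sqrt2\,C_1C_2\lambda_k .$$

With $C_0=\max(2,\sqrt2\,C_1,\sqrt2\,C_1C_2)$ the lemma is proved, and with it Theorem 1. $\blacksquare$

## 6. From carpets to invariant sets: proof of Theorem 2

A carpet need not be literally invariant. In Section 1, $(1,\frac12)\in F$ (all digit pairs equal to $(1,1)$), and it is mapped to $(0,\frac12)$. But $x=0$ forces all $a_i=0$, hence all $b_i\in\{0,2\}$, and $\frac12$ has the single ternary expansion $0.111\ldots$; so $(0,\frac12)\notin F$. The cure is to work on the torus and pull back.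

**Step 1: a closed invariant set containing $F_D$.** Let $n\ge1$, $A=N^n$, $B=M^n$, $D\subsetneq[A]\times[B]$ nonempty, and $F=F_D$. A point $z\in F$ has the form $z=(\frac{x'+a}A,\frac{y'+b}B)$, where $(a,b)$ is its first digit pair and $(x',y')\in F$ is given by the remaining ones. Then $\tilde T^nq(z)=q(x',y')$, so $\tilde T^nq(F)\subseteq q(F)$. Put
$$\tilde K=\bigcup_{i=0}^{n-1}\tilde T^iq(F),\qquad K=q^{-1}(\tilde K)\subseteq[0,1]^2.\tag{9}$$
The set $\tilde K$ is compact and $\tilde T\tilde K\subseteq\tilde K$. Hence $K$ is closed, and $q(T_{N,M}(K))=\tilde Tq(K)\subseteq\tilde K$, that is, $T_{N,M}(K)\subseteq K$ literally, boundary conventions included. Explicitly,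
$$K=[0,1]^2\cap\bigcup_{i=0}^{n-1}\Bigl(\{(N^ix,M^iy):(x,y)\in F\}+\mathbb Z^2\Bigr),\tag{10}$$
where only finitely many integer translates meet $[0,1]^2$. For $n=1$ this is $K=[0,1]^2\cap(F+\mathbb Z^2)$.

**Step 2: $K$ is a proper subset.** At level $k$ the set $F$ is covered by $|D|^k$ rectangles of area $(AB)^{-k}$, and $|D|<AB$, so $F$ has area $0$. By (10), $K$ lies in a finite union of translated linear images of $F$, so $K$ has area $0$ and $K\ne[0,1]^2$.

**Step 3: $K$ is not tube-null if $F$ is not.** This holds because $F\subseteq K$.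

**Step 4: choice of $D$.** Take $n=1$ if $N\ge3$ and $n=2$ if $N=2$, so $A=N^n\ge3$. Let $D=[A]\times[B]\setminus\{(0,0),(1,1)\}$, and let
$$p(0,1)=p(1,0)=\frac2{AB},\qquad p_d=\frac1{AB}\ \text{ for the other } d\in D,$$
as in (2). Relative to the uniform vector on $[A]\times[B]$, the rows $0,1$ and the columns $0,1$ each lose $\frac1{AB}$ once and gain $\frac1{AB}$ once; so (1) holds. Since $A\ge3$, $\max p=\frac2{AB}<\frac1B$. By Theorem 1, $F_D$ is not tube-null, and by Steps 1–3 neither is $K$. $\blacksquare$

The passage to $n=2$ for $N=2$ is forced by the hypothesis of Theorem 1: if $A=2$ and $(a,b)\notin D$, then the condition on row $b$ gives $p(1-a,b)=\frac1B$ for every uniform coupling on $D$.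

## 7. Couplings of two Lebesgue measures: proof of Theorem 3(a),(b)

Section 1 showed that a carpet is tube-null when typical $x$ and typical $y$ are incompatible. For general $K$, "typical" becomes "equidistributed", and compatibility becomes the existence of an invariant measure on $q(K)$ whose two marginals are Lebesgue measure on $\mathbb T$.

We recall some standard facts. Lebesgue measure on $\mathbb T$ is invariant and ergodic for $\times N$ and $\times M$, with entropies $\log N$ and $\log M$. By Birkhoff's theorem, applied to a countable dense set of continuous functions, $(N^kx)_k$ is equidistributed mod 1 for Lebesgue-a.e. $x$, and likewise $(M^ky)_k$. A factor has entropy at most that of the system. The variational principle says $h_{\rm top}=\sup_\nu h_\nu$ over invariant probability measures. The Hausdorff dimension $\dim_H\nu$ of a measure is the infimum of $\dim_HE$ over Borel sets $E$ of full measure.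

**Proof of (a).** Let $Z_1$ be the set of $x\in[0,1]$ for which $(N^kx)_k$ is not equidistributed mod 1, and $Z_2$ the set of $y\in[0,1]$ for which $(M^ky)_k$ is not. Both are Lebesgue-null. Suppose some $z=(x,y)\in K$ has $x\notin Z_1$ and $y\notin Z_2$, and let $\nu$ be a weak-* limit of $\frac1n\sum_{k<n}\delta_{\tilde T^kq(z)}$. As $\tilde T$ is continuous, $\nu$ is $\tilde T$-invariant. As $q(K)$ is compact and $\tilde Tq(K)=q(T_{N,M}K)\subseteq q(K)$, it carries $\nu$. The coordinate projections are continuous, so the marginals of $\nu$ are limits of the empirical measures of $(N^kx)$ and $(M^ky)$; these limits are Lebesgue. This contradicts the hypothesis. Hence every $(x,y)\in K$ has $x\in Z_1$ or $y\in Z_2$, that is, $K\subseteq(Z_1\times\mathbb R)\cup(\mathbb R\times Z_2)$. Given $\varepsilon>0$, cover $Z_1$ and $Z_2$ by closed intervals of total length below $\varepsilon/2$ each; the corresponding vertical and horizontal tubes cover $K$. $\square$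

**Proof of (b), entropy.** Suppose $K$ is not tube-null. By (a), $q(K)$ carries a $\tilde T$-invariant $\nu$ with both marginals Lebesgue. The $y$-marginal is a factor of entropy $\log M$, so $h_\nu(\tilde T)\ge\log M$, and by the variational principle $h_{\rm top}(\tilde T|_{q(K)})\ge\log M$.

**Proof of (b), reduction to ergodic $\nu$.** We want to apply a dimension formula for ergodic measures. Let $\nu=\int\nu_\omega\,dP(\omega)$ be the ergodic decomposition, and let $m_\omega$ be the $x$-marginal of $\nu_\omega$. It is $\times N$-invariant, and $\int m_\omega\,dP={\rm Leb}$. An ergodic measure is extreme among the invariant ones. So for a measurable set $E$ of parameters with $0<P(E)<1$, the measure $P(E)^{-1}\int_Em_\omega\,dP$ equals ${\rm Leb}$; for $P(E)=1$ this holds as well. Thus for each continuous $f$ we have $\int_Em_\omega(f)\,dP=P(E)\,{\rm Leb}(f)$ for all $E$, hence $m_\omega(f)={\rm Leb}(f)$ for a.e. $\omega$. A countable dense set of $f$ gives $m_\omega={\rm Leb}$ for a.e. $\omega$. The same holds for the $y$-marginals, and a.e. $\nu_\omega$ is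 carried by $q(K)$. Replacing $\nu$ by one such component, we may assume that $\nu$ is ergodic; as before $h_\nu(\tilde T)\ge\log M$.

**Proof of (b), dimension.** The Ledrappier–Young formula for toral endomorphisms (R. Kenyon, Y. Peres, *Measures of full dimension on affine-invariant sets*, Ergodic Theory Dynam. Systems 16 (1996) 307–323) states that for ergodic $\nu$ and $N<M$
$$\dim_H\nu=\frac{h_\nu(\tilde T)}{\log M}+\Bigl(\frac1{\log N}-\frac1{\log M}\Bigr)h_{\pi_x\nu}(\times N),$$
where $\pi_x\nu$ is the $x$-marginal. Here $\pi_x\nu$ is Lebesgue, with entropy $\log N$, so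
$$\dim_H\nu\ge1+\Bigl(\frac1{\log N}-\frac1{\log M}\Bigr)\log N=2-\alpha .$$
Since $\nu(q(K))=1$ and $q$ is Lipschitz, $\dim_HK\ge\dim_Hq(K)\ge\dim_H\nu\ge2-\alpha$. Both claims of (b) follow by contraposition. $\square$

## 8. Thin uniform couplings, and carpets: proof of Theorem 3(c),(d)

For (c) we need a uniform coupling with support of size not much above $B$, yet with all $p_d<1/B$. The cheapest coupling comes from overlapping two partitions of $[0,1)$.

**Step 1: the overlap coupling.** For $A=N^n$, $B=M^n$ let
$$u(a,b)=\Bigl|\Bigl[\tfrac aA,\tfrac{a+1}A\Bigr)\cap\Bigl[\tfrac bB,\tfrac{b+1}B\Bigr)\Bigr| .$$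
Summing over $b$ or over $a$ gives (1). The nonempty intersections are the intervals cut out of $[0,1)$ by the points of $A^{-1}\mathbb Z\cup B^{-1}\mathbb Z$. There are at most $(A-1)+(B-1)$ such points inside $(0,1)$, so the support has size at most $A+B-1<2B$. For $A=2$, $B=3$ one finds $u(0,0)=\frac13$, $u(0,1)=u(1,1)=\frac16$, $u(1,2)=\frac13$. Here $\max u=\frac1B$, so Theorem 1 does not apply to $u$ directly.

**Step 2: averaging with a shifted copy.** This step pushes the entries below $1/B$. Let $u'(a,b)=u(a-1\bmod A,\,b)$, again a uniform coupling, and let $p=\frac12(u+u')$, with support $D$. Then $|D|<4B$. By the row condition $u,u'\le\frac1B$, so $p_d\le\frac1B$. If $p_d=\frac1B$ for some $d=(a,b)$, then $u(a,b)=u(a-1\bmod A,b)=\frac1B$; since $A\ge2$ these are two different entries of row $b$ of $u$, whose sum would be at least $\frac2B$, contradicting (1). Thus $p_d<\frac1B$ for all $d$, and by Theorem 1 $F_D$ is not tube-null. (For $A=2,B=3$ the vector $p$ is $\frac16$ everywhere; only for larger $A$ is $D$ small in $[A]\times[B]$.)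

**Step 3: dimension of $F_D$.** For $k\ge1$ let $l=\lceil k/\alpha\rceil$. As $\alpha=\log A/\log B$, we have $A^{-l}\le B^{-k}$. Fixing the first $k$ digit pairs and the next $l-k$ digits of $x$, we cover $F_D$ by at most $|D|^kA^{l-k}$ rectangles of size $A^{-l}\times B^{-k}$, hence of diameter at most $\sqrt2\,B^{-k}$. The scales $B^{-k}$ form a geometric sequence, so
$$\overline{\dim}_BF_D\le\frac{\log|D|}{\log B}+\Bigl(\frac1\alpha-1\Bigr)\frac{\log A}{\log B}=\frac{\log|D|}{\log B}+1-\alpha\le2-\alpha+\frac{\log4}{n\log M}.$$

**Step 4: the set $K$.** Let $n$ be so large that $A\ge4$, $\frac{\log4}{n\log M}<\varepsilon$ and $\frac{\log 4}n<\varepsilon$. Then $|D|<4B\le AB$, so $D\ne[A]\times[B]$ and Section 6 applies: the set $K$ in (9) is closed, proper, invariant and not tube-null. By (10) it lies in a finite union of translated Lipschitz images of $F_D$. So $\dim_HK\le\overline{\dim}_BK\le\overline{\dim}_BF_D<2-\alpha+\varepsilon$.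

**Step 5: entropy of $K$.** Let $\Phi:D^{\mathbb N}\to F_D$ be the coding map. Then $q\circ\Phi$ intertwines the shift with $\tilde T^n$, and so does $\tilde T^i\circ q\circ\Phi$, whose image is $\tilde T^iq(F_D)$. So each $\tilde T^iq(F_D)$ is a closed $\tilde T^n$-invariant set and a factor of the full shift on $D^{\mathbb N}$, and $\tilde T^n$ has topological entropy at most $\log|D|$ on it. The entropy on a finite union of closed invariant sets is the maximum of the entropies, and $q(K)=\tilde K$. Hence
$$h_{\rm top}(\tilde T|_{q(K)})=\frac1nh_{\rm top}(\tilde T^n|_{\tilde K})\le\frac1n\log|D|\le\log M+\frac{\log4}n<\log M+\varepsilon .$$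
This proves (c). $\square$

**Proof of (d).** The second claim is Theorem 1 with $(A,B)=(N,M)$. For the first, suppose $F_D$ is not tube-null; we read off a uniform coupling from an invariant measure. The set $K=[0,1]^2\cap(F_D+\mathbb Z^2)$ contains $F_D$, so it is not tube-null; it is closed and $T_{N,M}$-invariant by Step 1 of Section 6 with $n=1$ (that step does not use $D\ne[N]\times[M]$). By (a), $q(K)=q(F_D)$ carries an invariant $\nu$ with Lebesgue marginals. The lines $x\in N^{-1}\mathbb Z$ and $y\in M^{-1}\mathbb Z$ on the torus are $\nu$-null, since points are null for Lebesgue measure. So $\nu$-a.e. point is represented by a point of $F_D$ in the interior of a unique first-level grid rectangle. Because $F_D\subseteq\bigcup_{d\in D}R_d$, and the interior of a grid rectangle is disjoint from all other closed grid rectangles of that level, the index of this rectangle lies in $D$. Put $p_d=\nu(q(\operatorname{int}R_d))$ for $d\in D$. Then $\sum_dp_d=1$, the sum $\sum_bp(a,b)$ is the $\nu$-measure of the column $\frac aN<x<\frac{a+1}N$, which is $\frac1N$,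 and likewise $\sum_ap(a,b)=\frac1M$. So $p$ is a uniform coupling on $D$. $\blacksquare$
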